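\title{Non-Hamiltonian edge-chromatic critical graphs of order $2\Delta+5$}

\begin{abstract}
For every $\Delta\ge 3$ we construct an overfull $\Delta$-critical graph of order $2\Delta+5$ with two vertices whose deletion leaves three components. These graphs are not Hamiltonian, and for $\Delta\ge 6$ they disprove the conjecture that every $\Delta$-critical graph of order $n$ with $\Delta>n/3$ is Hamiltonian; no condition $\Delta>cn$ with $c<1/2$ forces a Hamiltonian cycle. We also show that every overfull $\Delta$-critical graph of order at most $2\Delta+4$ is 1-tough, and we describe the shape of those of order $2\Delta+5$ that are not.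
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A \emph{$k$-edge-coloring} of a graph $G$ assigns one of $k$ colors to each edge so that edges with a common end receive different colors, and the \emph{chromatic index} $\chi'(G)$ is the least $k$ for which one exists. The edges at a vertex of maximum degree $\Delta(G)$ need distinct colors, so $\chi'(G)\ge\Delta(G)$, and Vizing's theorem says that $\chi'(G)\in\{\Delta(G),\Delta(G)+1\}$. The graph is of \emph{class I} if $\chi'(G)=\Delta(G)$ and of \emph{class II} otherwise. An edge $e$ is \emph{critical} if $\chi'(G-e)=\chi'(G)-1$, and a \emph{$\Delta$-critical} graph is a connected class II graph of maximum degree $\Delta$ in which every edge is critical. These graphs are the minimal reasons for being of class II: every class II graph of maximum degree $\Delta$ contains one (Lemma~\ref{lem:subgraph}).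

One reason for being of class II is a plain count. A color class is a matching, so in a graph of order $n$ it has at most $\lfloor n/2\rfloor$ edges. A graph $G$ of order $n$ is \emph{overfull} if $|E(G)|>\Delta(G)\lfloor n/2\rfloor$; such a graph has too many edges for $\Delta(G)$ colors and is of class II.

A graph is \emph{Hamiltonian} if it has a cycle through all of its vertices. For $\Delta=2$ every critical graph is Hamiltonian: paths and even cycles are of class I, so the 2-critical graphs are the odd cycles. At the other end, it is known that every $\Delta$-critical graph of order $n$ with $\Delta\ge 3n/4$ is Hamiltonian, and that every overfull $\Delta$-critical graph of order $n$ with $\Delta\ge n/2$ is Hamiltonian. The following conjecture is posed in \cite{HECG}.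

\medskip
\noindent\textbf{Conjecture.} \emph{Let $G$ be a $\Delta$-critical graph of order $n$. If $\Delta>n/3$, then $G$ is Hamiltonian.}
\medskip

To see why a bound near $n/3$ is plausible, look at the simplest obstruction to a Hamiltonian cycle. A graph $G$ is \emph{1-tough} if, for every set $S$ of vertices such that $G-S$ is disconnected, $G-S$ has at most $|S|$ components. A Hamiltonian graph is 1-tough: it is connected, and deleting $s\ge1$ vertices from a Hamiltonian cycle leaves at most $s$ paths, which together cover the remaining vertices. A $\Delta$-critical graph has no cut vertex (Lemma~\ref{lem:2conn}), so the cheapest way for it to fail 1-toughness is to have two vertices $x,y$ whose deletion leaves three components. A component containing a vertex of degree $\Delta$ has at least $\Delta-1$ vertices. Critical graphs are rich in vertices of degree $\Delta$ (Theorem~\ref{thm:VAL}), and if all three components contain one, then $n\ge 3(\Delta-1)+2=3\Delta-1$, which the hypothesis $n<3\Delta$ almost excludes. The weak point of this reasoning is that one component may be a single vertex of degree 2 adjacent to $x$ and $y$. Then only two components are large, and the order can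 drop to about $2\Delta$.

\begin{theorem}\label{thm:main}
For every $\Delta\ge3$ there is an overfull $\Delta$-critical graph $G$ of order $2\Delta+5$ with two vertices $x,y$ such that $G-\{x,y\}$ has three components. In particular, $G$ is not 1-tough and hence not Hamiltonian.
\end{theorem}

\begin{corollary}\label{cor:false}
The conjecture is false: for every odd $n\ge17$ there is a counterexample of order $n$ with $\Delta=(n-5)/2$. Moreover, for every $c<1/2$ there is a non-Hamiltonian $\Delta$-critical graph of order $n$ with $\Delta>cn$.
\end{corollary}

\begin{proof}
For odd $n\ge 11$ put $\Delta=(n-5)/2\ge 3$ and take the graph of Theorem~\ref{thm:main}. We have $\Delta>n/3$ exactly when $2\Delta+5<3\Delta$, that is, when $\Delta\ge6$ or equivalently $n\ge17$; and $\Delta>cn$ as soon as $(1-2c)n>5$.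
\end{proof}

For overfull graphs, the order $2\Delta+5$ is the exact point at which 1-toughness can first fail, and at that point much of the structure is forced.

\begin{theorem}\label{thm:sharp}
Let $\Delta\ge3$ and let $G$ be an overfull $\Delta$-critical graph of order $n$.
\begin{enumerate}
\item[(i)] If $n\le2\Delta+4$, then $G$ is 1-tough.
\item[(ii)] If $n=2\Delta+5$ and $G$ is not 1-tough, then there is a vertex $z$ with $N(z)=\{x,y\}$ such that all vertices other than $z$ have degree $\Delta$ and $G-\{x,y\}$ has exactly three components $\{z\},A,B$. Here $|A|=|B|=\Delta+1$ if $\Delta$ is odd, and $\{|A|,|B|\}=\{\Delta,\Delta+2\}$ if $\Delta$ is even. Moreover, $x$ and $y$ have equally many neighbors in $A$, and equally many in $B$.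
\end{enumerate}
\end{theorem}

By Theorem~\ref{thm:main}, the bound in (i) is best possible for every $\Delta\ge3$. Part (i) concerns this one obstruction only: we make no claim that overfull $\Delta$-critical graphs with $2\Delta<n\le2\Delta+4$ are Hamiltonian.

Section~\ref{sec:example} works out the case $\Delta=3$ by hand. Sections~\ref{sec:glue}--\ref{sec:small} prove Theorem~\ref{thm:main}, and Section~\ref{sec:sharp}, which uses only Section~\ref{sec:facts}, proves Theorem~\ref{thm:sharp}.

\section{Critical graphs and Kempe chains}\label{sec:facts}

Colorings are always proper edge-colorings, and a graph is \emph{$\Delta$-colorable} if it has a $\Delta$-edge-coloring. A vertex \emph{sees} the colors of its edges and \emph{misses} the other colors. We use constantly that if $G$ is $\Delta$-critical, then every subgraph of $G$ that omits an edge of $G$ is $\Delta$-colorable.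

\begin{lemma}\label{lem:subgraph}
A class II graph $G$ of maximum degree $\Delta$ contains a $\Delta$-critical subgraph.
\end{lemma}

\begin{proof}
Let $G^*$ be a subgraph of $G$ that is minimal with respect to having chromatic index $\Delta+1$. By Vizing's theorem $\Delta(G^*)\ge\Delta$, so $G^*$ has maximum degree $\Delta$ and is of class II. The chromatic index of a graph is the maximum over its components, so $G^*$ is connected by minimality. For an edge $e$ of $G^*$, minimality gives $\chi'(G^*-e)\le\Delta$, and equality holds because deleting one edge lowers the chromatic index by at most 1.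
\end{proof}

\begin{lemma}\label{lem:2conn}
For $\Delta\ge2$, a $\Delta$-critical graph $G$ has minimum degree at least $2$ and no cut vertex.
\end{lemma}

\begin{proof}
Since $G$ is connected and has an edge, it has no isolated vertex. Suppose that $v$ has a single neighbor $w$. In a $\Delta$-edge-coloring of $G-vw$, the vertex $w$ misses some color and $v$ misses all colors, so the coloring extends to $vw$, a contradiction.

Suppose that $v$ is a cut vertex. Then $G=G_1\cup G_2$, where $G_1$ and $G_2$ share only $v$ and each has an edge. Each omits an edge of $G$ and is therefore $\Delta$-colorable. Since $d_{G_1}(v)+d_{G_2}(v)\le\Delta$, we can permute the colors of $G_2$ so that $v$ sees disjoint sets of colors in $G_1$ and $G_2$. This gives a $\Delta$-edge-coloring of $G$, a contradiction.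
\end{proof}

\begin{theorem}[Vizing's Adjacency Lemma; Vizing, 1965]\label{thm:VAL}
If $vw$ is an edge of a $\Delta$-critical graph, then $v$ has at least $\Delta-d(w)+1$ neighbors of degree $\Delta$ other than $w$.
\end{theorem}

We apply it only with $d(w)=2$, where it is at its strongest: a neighbor $v$ of a vertex of degree 2 has degree $\Delta$, and all $\Delta-1$ other neighbors of $v$ have degree $\Delta$.

Finally, fix a coloring and two colors $i,c$. The edges colored $i$ or $c$ form a subgraph of maximum degree at most 2, so its components are paths and cycles along which the two colors alternate. These components are the \emph{$(i,c)$-Kempe chains}. Interchanging $i$ and $c$ on one chain gives another proper coloring, since every edge of color $i$ or $c$ at a vertex of the chain belongs to the chain.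

\section{An example on eleven vertices}\label{sec:example}

Color the complete graph on $\{a,a',u,v\}$ by its three perfect matchings: color 1 on $aa',uv$, color 2 on $au,a'v$, and color 3 on $av,a'u$. Delete $aa'$ and join its ends to two new vertices by edges $xa$ and $ya'$, both of color 1. Do the same with a second complete graph on $\{b,b',s,t\}$, using the same vertices $x,y$ and interchanging the colors 1 and 3. Finally, add a vertex $z$ adjacent to $x$ and $y$. The resulting graph $G$ is shown in Figure~\ref{fig:eleven}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[pt/.style={circle,fill,inner sep=1.6pt},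
  c/.style={fill=white,inner sep=1.5pt,font=\footnotesize}]
\node[pt,label=above:$x$] (x) at (0,2) {};
\node[pt,label=below:$y$] (y) at (0,-2) {};
\node[pt,label=right:$z$] (z) at (0,0) {};
\node[pt,label=above:$a$] (a) at (-3,1.3) {};
\node[pt,label=below:$a'$] (a2) at (-3,-1.3) {};
\node[pt,label=left:$u$] (u) at (-4,0) {};
\node[pt,label=right:$v$] (v) at (-2,0) {};
\node[pt,label=above:$b$] (b) at (3,1.3) {};
\node[pt,label=below:$b'$] (b2) at (3,-1.3) {};
\node[pt,label=right:$s$] (s) at (4,0) {};
\node[pt,label=left:$t$] (t) at (2,0) {};
\draw[ultra thick] (y) -- node[c]{1} (a2) -- node[c]{2} (v) -- node[c]{1} (u)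
  -- node[c]{2} (a) -- node[c]{1} (x) -- node[c]{2} (z);
\draw (a) -- node[c]{3} (v);
\draw (a2) -- node[c]{3} (u);
\draw (x) -- node[c]{3} (b) -- node[c]{2} (s) -- node[c]{3} (t)
  -- node[c]{2} (b2) -- node[c]{3} (y);
\draw (b) -- node[c]{1} (t);
\draw (b2) -- node[c]{1} (s);
\draw[dashed] (y) -- (z);
\end{tikzpicture}
\caption{A 3-critical graph on 11 vertices in which deleting $x$ and $y$ leaves three components. All edges except the dashed edge $yz$ are properly colored with the colors 1, 2, 3. The thick path from $y$ to $z$ is a Kempe chain in the colors 1 and 2; deleting any of its edges other than $xz$ separates $y$ from $z$ in these colors, after which $yz$ can be colored.}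
\label{fig:eleven}
\end{figure}

The graph $G$ has $11=2\cdot3+5$ vertices, maximum degree 3 and $16>3\cdot5$ edges, so it is overfull, and $G-\{x,y\}$ has three components. We show that every edge is critical.

In the coloring of $G-z$ both $x$ and $y$ miss the color 2. Giving $xz$ the color 2 colors $G-yz$, and giving $yz$ the color 2 colors $G-xz$, so both edges at $z$ are critical. Keep the first of these colorings. The edge $yz$ cannot be colored, because $y$ misses only 2 and $z$ sees 2. The natural attempt is to make $y$ miss 1 instead, by interchanging colors on the $(1,2)$-Kempe chain that starts at $y$. This chain is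
\[
y\,a'\,v\,u\,a\,x\,z ,
\]
and it ends at $z$, so the interchange also changes the color that $z$ sees to 1, and nothing is gained. But delete one of the edges $ya',a'v,vu,ua,ax$. The chain that starts at $y$ now stops before reaching $x$. After the interchange $y$ misses 1 while $z$ still sees only 2, and $yz$ can be colored 1. So these five edges are critical. Exchanging $u$ and $v$ is an automorphism of $G$, which accounts for $av$ and $a'u$, and exchanging the two halves accounts for the remaining edges. Thus $G$ is 3-critical and not Hamiltonian.

Three features made this work. The vertex $z$ of degree 2 makes the graph overfull by exactly one edge. Each half has a coloring in which $x$ and $y$ see the same colors, so the two halves can be colored together. And the chain from $y$ visits the whole left half, because two perfect matchings of $K_4$ form a Hamiltonian cycle. For large $\Delta$ it is not practical to route a chain through every edge. The Adjacency Lemma will show that almost all edges are critical for free, and chains are needed for at most five edges.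

\section{Gluing two gadgets at a vertex of degree two}\label{sec:glue}

We first isolate what was used about each half of the example.

\begin{definition}\label{def:gadget}
Let $\Delta\ge3$ and $1\le p\le\Delta-2$. A \emph{$(\Delta,p)$-gadget} is a graph $D$ with two nonadjacent vertices $x,y$ of degree $p$ and all other vertices of degree $\Delta$, together with a $\Delta$-edge-coloring in which $x$ and $y$ see the same set $I$ of $p$ colors. The \emph{core} of $D$ is $A=V(D)\setminus\{x,y\}$. We put $W=N(x)\cup N(y)\subseteq A$ and call the vertices of $U=A\setminus W$ \emph{inner}.
\end{definition}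

The left half of Figure~\ref{fig:eleven} is a $(3,1)$-gadget with $I=\{1\}$, $W=\{a,a'\}$ and $U=\{u,v\}$. The core of a gadget has even order: every core vertex sees every color, so a color outside $I$ forms a perfect matching of $A$.

Let $1\le p\le\Delta-2$, let $D_1$ be a $(\Delta,p)$-gadget and let $D_2$ be a $(\Delta,\Delta-1-p)$-gadget, sharing exactly the vertices $x$ and $y$. We write $A_j,W_j,U_j,I_j$ for the data of $D_j$. Let $G(D_1,D_2)$ be the graph obtained from $D_1\cup D_2$ by adding a new vertex $z$ and the edges $xz,yz$.

\begin{lemma}\label{lem:basic}
Let $G=G(D_1,D_2)$.
\begin{enumerate}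
\item[(a)] $G$ has order $|A_1|+|A_2|+3$, the vertex $z$ has degree $2$, all other vertices have degree $\Delta$, and $G$ is overfull.
\item[(b)] For every color $c_0\notin I_1$ of $D_1$, the coloring of $D_1$ extends to a $\Delta$-edge-coloring of $G-z$ in which each of $x,y$ misses exactly $c_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The vertices $x$ and $y$ have degree $p+(\Delta-1-p)+1=\Delta$. The order $n=|A_1|+|A_2|+3$ is odd because both cores have even order. The degree sum is $\Delta(n-1)+2$, so $|E(G)|=\Delta(n-1)/2+1>\Delta\lfloor n/2\rfloor$.

(b) Let $C$ be the set of $\Delta$ colors of $D_1$. The set $C\setminus(I_1\cup\{c_0\})$ has $\Delta-1-p=|I_2|$ elements. Rename the colors of $D_2$ by a bijection onto $C$ that maps $I_2$ onto this set. The two colorings are then compatible at $x$, and also at $y$ because $y$ sees the same colors as $x$ in each gadget.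
\end{proof}

So $G$ is of class II and contains a $\Delta$-critical subgraph, but nothing so far says that this subgraph is all of $G$, or even that it meets both cores. The point of the next lemma is that the subgraph must contain $z$, and then the Adjacency Lemma forces it to spread out from $z$ to distance three.

\begin{lemma}\label{lem:spread}
Let $G^*$ be a $\Delta$-critical subgraph of $G=G(D_1,D_2)$. Then $z\in V(G^*)$, every edge of $G$ incident with $\{x,y\}\cup W_1\cup W_2$ lies in $G^*$, and $G^*$ is not Hamiltonian.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(b), $G-z$ is $\Delta$-colorable, so $G^*$ is not a subgraph of $G-z$. By Lemma~\ref{lem:2conn}, $z$ has degree 2 in $G^*$, so $xz,yz\in E(G^*)$. Theorem~\ref{thm:VAL}, applied in $G^*$ to the edge $xz$, shows that $x$ has at least $\Delta-1$ neighbors other than $z$ whose degree in $G^*$ is $\Delta$. In $G$ the vertex $x$ has exactly $\Delta-1$ neighbors other than $z$. Hence all edges of $G$ at $x$ lie in $G^*$, and every neighbor of $x$ other than $z$ has degree $\Delta$ in $G^*$. The same argument applies to $y$ with the edge $yz$. Thus every vertex of $W_1\cup W_2$ has the same degree $\Delta$ in $G^*$ as in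 $G$, and all its edges lie in $G^*$.

Since $p\ge1$ and $\Delta-1-p\ge1$, the vertex $x$ has neighbors in both cores, so $G^*$ meets $A_1$ and $A_2$. No edge of $G$ joins two of the sets $\{z\},A_1,A_2$. Therefore $G^*-\{x,y\}$ has at least three components, and $G^*$ is not 1-tough.
\end{proof}

\begin{remark}\label{rem:enough}
Lemmas~\ref{lem:subgraph} and~\ref{lem:spread} already reduce the disproof of the conjecture to finding small gadgets: if $|A_1|+|A_2|+3<3\Delta$, then any $\Delta$-critical subgraph of $G(D_1,D_2)$ is a counterexample. The further work on criticality shows that the glued graph itself is critical, which gives the exact order and the overfullness in Theorem~\ref{thm:main}.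
\end{remark}

Only edges between inner vertices escape Lemma~\ref{lem:spread}.

\begin{lemma}\label{lem:inner}
Let $G=G(D_1,D_2)$. If $G-f$ is $\Delta$-colorable for every edge $f$ with both ends in $U_1$ or both ends in $U_2$, then $G$ is $\Delta$-critical.
\end{lemma}

\begin{proof}
Let $G^*$ be a $\Delta$-critical subgraph of $G$, which exists by Lemmas~\ref{lem:subgraph} and~\ref{lem:basic}(a). Suppose $f\in E(G)\setminus E(G^*)$. By Lemma~\ref{lem:spread}, $f$ is not incident with $\{x,y\}\cup W_1\cup W_2$; it is then not incident with $z$ either. So both ends of $f$ lie in $U_1\cup U_2$, and they lie in the same $U_j$ because no edge joins the two cores. Then $G^*\subseteq G-f$ is $\Delta$-colorable, a contradiction. Hence $E(G^*)=E(G)$, and $G^*=G$ because $G$ has no isolated vertex.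
\end{proof}

\section{Switching gadgets and Hamiltonian pairs of matchings}\label{sec:switch}

We need gadgets, and we need control of their Kempe chains. Both come from repeating the operation of Section~\ref{sec:example}: cut an edge of a colored regular graph and attach its two ends to $x$ and $y$ in the same color, so that $x$ and $y$ see the same colors automatically.

Let $K$ be a $\Delta$-regular graph whose edge set is partitioned into perfect matchings $F_c$, $c\in C$, where $|C|=\Delta$. Let $I\subseteq C$ with $|I|=p$ and $1\le p\le\Delta-2$, and choose pairwise disjoint edges $e_i=a_ia_i'\in F_i$ for $i\in I$. Delete all $e_i$, add two vertices $x,y$, and add the edges $xa_i$ and $ya_i'$ with color $i$ for each $i\in I$; the remaining edges of $F_c$ keep the color $c$. Each end of $e_i$ loses one edge of color $i$ and gains one, so the result is a $(\Delta,p)$-gadget with core $V(K)$ in which $x$ and $y$ see the colors in $I$. We call it a \emph{switching gadget}. Its set $W$ consists of the $2p$ ends of the edges $e_i$.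

\begin{lemma}\label{lem:chain}
Let $D_1$ be a switching gadget as above, and let $f\in F_\gamma$ be an edge of $D_1$ with both ends in the core. Suppose there is $\delta\in C$ such that $F_\gamma\cup F_\delta$ is a Hamiltonian cycle of $K$ and exactly one of $\gamma,\delta$ lies in $I$. Then $G(D_1,D_2)-f$ is $\Delta$-colorable.
\end{lemma}

The two hypotheses have separate roles. One of the two colors must lie outside $I$, so that it can be the color $c_0$ missed by $y$, and the other must lie in $I$, so that the chain starting at $y$ enters $D_1$ rather than $D_2$. The Hamiltonian cycle guarantees that the chain meets $f$; otherwise $f$ could lie on a cycle of $F_\gamma\cup F_\delta$ that the chain never visits.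

\begin{proof}
Write $\{\gamma,\delta\}=\{i,c_0\}$ with $i\in I$ and $c_0\notin I$, and let $G=G(D_1,D_2)$. Color $G-z$ as in Lemma~\ref{lem:basic}(b), so that $x$ and $y$ miss exactly $c_0$. Delete $f$ and color $xz$ with $c_0$. Now $yz$ is the only uncolored edge of $G-f$.

The Hamiltonian cycle $H=F_i\cup F_{c_0}$ of $K$ contains $e_i$ and $f$, and these are distinct because $e_i$ is not an edge of $D_1$. It contains no other $e_j$, since $j\notin\{i,c_0\}$. So the edges of $G-f$ inside the core $V(K)$ with color $i$ or $c_0$ are exactly those of $H-\{e_i,f\}$. Deleting two edges from a cycle leaves two paths, possibly single vertices, each with one end in $e_i$ and one end in $f$. Let $R$ be the path that has $a_i'$ as an end, and let $u$ be its end in $f$; the vertex $a_i$ lies on the other path.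

Consider the $(i,c_0)$-Kempe chain of $G-f$ containing $y$. The vertex $y$ misses $c_0$, and its edge of color $i$ is $ya_i'$. From $a_i'$ the chain follows $R$, and it stops at $u$ because the next edge of $H$, namely $f$, has been deleted. The only edges of color $i$ or $c_0$ that leave the core are $xa_i$ and $ya_i'$, and $a_i\notin V(R)$. So the chain is the path consisting of $ya_i'$ and $R$, and it contains neither $x$ nor $z$. Interchange $i$ and $c_0$ on it. Now $y$ misses $i$ and $z$ sees only $c_0$, so $yz$ can be colored $i$.
\end{proof}

To use the lemma we want a factorization with many Hamiltonian pairs of matchings. Let $N\ge3$ be odd. In the complete graph $K_{N+1}$ on $\mathbb Z_N\cup\{\infty\}$, give the edge $\{i,j\}$ the color $i+j$ and the edge $\{\infty,i\}$ the color $2i$, and let $F_s$ be the set of edges of color $s\in\mathbb Z_N$. Each $F_s$ is a perfect matching: since 2 is invertible modulo $N$, exactly one $i$ has $2i=s$, and it is matched to $\infty$, while every other $i$ is matched to $s-i\neq i$. We call this the \emph{standard factorization} of $K_{N+1}$.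

\begin{lemma}\label{lem:hampair}
If $s-t$ is invertible in $\mathbb Z_N$, then $F_s\cup F_t$ is a Hamiltonian cycle of $K_{N+1}$. In particular, this holds when $s-t\in\{\pm1,\pm2\}$.
\end{lemma}

\begin{proof}
The matchings $F_s$ and $F_t$ are disjoint and perfect, so their union is a 2-regular spanning subgraph. Suppose it has a component $Q$ not containing $\infty$. For $v\in Q$, the $F_t$-neighbor of $v$ lies in $Q$, so it is not $\infty$ and equals $t-v$; for the same reason the $F_s$-neighbor of $t-v$ is $s-t+v\in Q$. Thus $Q$ is closed under adding $s-t$, which generates $\mathbb Z_N$, so $Q=\mathbb Z_N$. This is impossible because $\infty$ has neighbors in $\mathbb Z_N$. Hence there is only one component.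
\end{proof}

\section{Gadgets with small cores}\label{sec:small}

We now prove Theorem~\ref{thm:main}. The two cores must have $2\Delta+2$ vertices in total, and Theorem~\ref{thm:sharp}(ii) tells us how to split them. Each of $x,y$ has $\Delta-1$ neighbors in the cores, so $|W_1|+|W_2|\le2\Delta-2$ and at least four vertices are inner. We arrange that exactly four are: two in each core when $\Delta$ is odd, and four in the larger core when $\Delta$ is even.

All switching gadgets below come from the standard factorization by cutting the consecutive disjoint edges $\{0,1\},\{2,3\},\dots,\{2p-2,2p-1\}$, where $2p\le N-1$, joining the even ends to $x$ and the odd ends to $y$. The edge $\{k,k+1\}$ has color $2k+1$. These colors are distinct modulo $N$, because 2 is invertible and the values of $k$ are distinct modulo $N$, and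
\begin{equation}\label{eq:I}
I=\{\text{residues modulo $N$ of the integers } t\equiv1\!\!\pmod 4 \text{ with } 1\le t\le 4p-3\}.
\end{equation}
The inner vertices are $\infty$ and the last few residues $-1,-2,\dots$, so the colors to be tested have the form $-r$ with $r$ small. If $r\ge 1$ and $2N-r>4p-3$, then $N-r$ is the only integer congruent to $-r$ that can lie in $[1,4p-3]$, and so
\begin{equation}\label{eq:test}
-r\in I\iff N-r\equiv1\!\!\pmod4\ \text{ and }\ 1\le N-r\le4p-3 .
\end{equation}

\subsection*{Odd maximum degree}

Let $\Delta\ge3$ be odd. Take $N=\Delta$, $K=K_{\Delta+1}$ with the standard factorization, and $p=(\Delta-1)/2$, which satisfies $1\le p\le\Delta-2$ and $\Delta-1-p=p$. Let $D_1$ be the resulting switching gadget, let $D_2$ be a copy of it, and let $G=G(D_1,D_2)$, of order $2(\Delta+1)+3=2\Delta+5$. For $\Delta=3$ this is the graph of Figure~\ref{fig:eleven}.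

Here $W_1=\{0,1,\dots,\Delta-2\}$ and $U_1=\{-1,\infty\}$, so the only edge inside $U_1$ is $f=\{-1,\infty\}$, of color $\gamma=-2$. Take $\delta=-4$. We have $4p-3=2N-5<2N-4$, so \eqref{eq:test} applies to $r=2$ and $r=4$. Of the consecutive odd integers $N-4$ and $N-2$, exactly one is congruent to 1 modulo 4. That one is positive, since both are at least $-1$ and $-1\equiv3\pmod4$, and it is at most $N-2\le2N-5$. Hence exactly one of $-2,-4$ lies in $I$. By Lemmas~\ref{lem:hampair} and~\ref{lem:chain}, $G-f$ is $\Delta$-colorable. The automorphism of $G$ that exchanges the two copies gives the same for the edge inside $U_2$, and $G$ is $\Delta$-critical by Lemma~\ref{lem:inner}.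

\subsection*{Even maximum degree}

Let $\Delta=2m$ with $m\ge2$. The cores must have orders $2m+2$ and $2m$. The smaller one cannot come from a switching gadget, since there is no $2m$-regular graph on $2m$ vertices. In compensation, a vertex in a core of order $\Delta$ has at most $\Delta-1$ neighbors in the core, so no vertex is inner and no Kempe chain is needed.

\begin{lemma}\label{lem:smallcore}
For $m\ge2$ there is a $(2m,m)$-gadget whose core is a complete graph on $2m$ vertices, with $U=\emptyset$ and with every core vertex adjacent to exactly one of $x,y$.
\end{lemma}

\begin{proof}
Let the core be the complete graph on $P\cup Q$, where $P=\{p_i:i\in\mathbb Z_m\}$ and $Q=\{q_i:i\in\mathbb Z_m\}$. Join $x$ to all of $P$ and $y$ to all of $Q$. Core vertices have degree $(2m-1)+1=2m$, and $m\le2m-2$. The edge set splits into the complete graphs on $P\cup\{x\}$ and on $Q\cup\{y\}$, each of order $m+1$, and the perfect matchings $M_j=\{p_iq_{i+j}:i\in\mathbb Z_m\}$, $j\in\mathbb Z_m$, between $P$ and $Q$.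

If $m$ is odd, color both complete graphs with the same $m$ colors by the standard factorization with $N=m$, and give each $M_j$ a new color of its own. This uses $2m$ colors, and $x$ and $y$ both see the first $m$.

If $m$ is even, take the standard factorization with $N=m+1$ and delete $\infty$. This colors a complete graph of order $m+1$ with $m+1$ colors so that the vertex $i$ misses exactly the color $2i$; distinct vertices miss distinct colors. Color $P\cup\{x\}$ in this way, and copy the coloring to $Q\cup\{y\}$ by $p_i\mapsto q_i$, $x\mapsto y$. Give the edge $p_iq_i$ of $M_0$ the color missed by both $p_i$ and $q_i$, and give each $M_j$ with $j\ne0$ a new color of its own. This uses $(m+1)+(m-1)=2m$ colors, and $x$ and $y$ see the same $m$ colors.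
\end{proof}

For the larger core we need a $2m$-regular graph on $2m+2$ vertices, so we remove one perfect matching from a complete graph. Take $N=2m+1$, $K=K_{2m+2}-F_{-3}$ with color set $C=\mathbb Z_N\setminus\{-3\}$, and $p=m-1$. Then $4p-3=4m-7$. The residues $-2,\dots,-6$ are distinct because $N\ge5$, and we claim that, for the set $I$ in \eqref{eq:I},
\begin{equation}\label{eq:even}
I\cap\{-2,-3,-4,-5,-6\}=
\begin{cases}
\{-4\}, & m \text{ even},\\
\{-2,-6\}, & m\text{ odd}.
\end{cases}
\end{equation}
For $2\le r\le6$ we have $2N-r\ge4m-4>4m-7$, so \eqref{eq:test} applies. The congruence $2m+1-r\equiv1\pmod4$ says $r\equiv2m\pmod4$, which means $r=4$ for even $m$ and $r\in\{2,6\}$ for odd $m$. The range condition holds for these values: if $m$ is even, then $1\le2m-3\le4m-7$ because $m\ge2$; if $m$ is odd, then $m\ge3$ and $1\le2m-5<2m-1\le4m-7$. This proves \eqref{eq:even}.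

In particular $-3\notin I$, so the edges to be cut lie in $K$ and the switching gadget $D_1$ is well defined. Let $D_2$ be the gadget of Lemma~\ref{lem:smallcore}. Since $(m-1)+m=\Delta-1$, we can form $G=G(D_1,D_2)$, of order $(2m+2)+2m+3=2\Delta+5$.

Now $W_1=\{0,1,\dots,2m-3\}$, $U_1=\{-3,-2,-1,\infty\}$ and $U_2=\emptyset$. The pair $\{-2,-1\}$ has color $-3$ and is not an edge of $K$. For each of the other five pairs $f$ in $U_1$, the table gives its color $\gamma$ and a partner $\delta$.
\[
\begin{array}{c|ccccc}
f & \{\infty,-1\} & \{\infty,-3\} & \{\infty,-2\} & \{-3,-1\} & \{-3,-2\}\\
\hline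
\gamma & -2 & -6 & -4 & -4 & -5\\
\delta\ (m\text{ even}) & -4 & -4 & -2 & -2 & -4\\
\delta\ (m\text{ odd}) & -4 & -4 & -2 & -2 & -6
\end{array}
\]
By \eqref{eq:even}, exactly one of $\gamma,\delta$ lies in $I$ in every case: for even $m$ exactly one of them equals $-4$, and for odd $m$ exactly one of them lies in $\{-2,-6\}$. Also $\gamma-\delta\in\{\pm1,\pm2\}$ and $\gamma,\delta\ne-3$, so $F_\gamma\cup F_\delta$ is a Hamiltonian cycle by Lemma~\ref{lem:hampair}, and it lies in $K$. By Lemma~\ref{lem:chain}, $G-f$ is $\Delta$-colorable for each of the five edges, and $G$ is $\Delta$-critical by Lemma~\ref{lem:inner}.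

\subsection*{The number of components}

In both cases $G$ is overfull by Lemma~\ref{lem:basic}(a), and no edge joins two of the sets $\{z\},A_1,A_2$. It remains to see that each core induces a connected graph. Every core vertex is adjacent to at most one of $x,y$, so it has at least $\Delta-1$ neighbors in its own core, and every component of a core has at least $\Delta$ vertices. Since each core has at most $\Delta+2<2\Delta$ vertices, it has only one component. Thus $G-\{x,y\}$ has exactly three components, and Theorem~\ref{thm:main} is proved. \qed

\section{Toughness of overfull critical graphs}\label{sec:sharp}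

Throughout this section $G=(V,E)$ is an overfull $\Delta$-critical graph of order $n$, with $\Delta\ge3$. The proof of Theorem~\ref{thm:sharp} is a budget argument. If deleting $S$ leaves many components, each component has a certain demand for edges to $S$, and the supply is limited because $S$ is small and almost all vertices have full degree.

For $X\subseteq V$ let $\partial(X)$ be the number of edges with exactly one end in $X$, let $\operatorname{def}(X)=\sum_{v\in X}(\Delta-d(v))$ be the \emph{deficiency} of $X$, and define the \emph{demand} of $X$ by
\[
w(X)=\Delta|X|-2|E(G[X])|=\partial(X)+\operatorname{def}(X).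
\]
The two expressions agree because the degrees of the vertices of $X$ sum to $2|E(G[X])|+\partial(X)$.

\begin{lemma}\label{lem:demand}
\begin{enumerate}
\item[(a)] The order $n$ is odd and $\operatorname{def}(V)=\Delta-2$.
\item[(b)] If $X\ne V$ and $|X|$ is odd, then $w(X)\ge\Delta$.
\item[(c)] If $|X|=c$, then $w(X)\ge c(\Delta-c+1)$. In particular, $w(X)\ge2(\Delta-1)$ if $2\le c\le\Delta-1$, and $w(X)\ge\Delta$ if $c=\Delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Always $|E|\le\Delta n/2$, so an overfull graph has odd order and $|E|\ge\Delta(n-1)/2+1$. For an edge $e$, the graph $G-e$ is $\Delta$-colorable, so $|E|-1\le\Delta(n-1)/2$. Hence $|E|=\Delta(n-1)/2+1$ and $\operatorname{def}(V)=\Delta n-2|E|=\Delta-2$.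

(b) Since $G$ is connected and $\emptyset\ne X\ne V$, some edge of $G$ leaves $X$, so $G[X]$ is $\Delta$-colorable. Each color class of $G[X]$ has at most $(|X|-1)/2$ edges, so $2|E(G[X])|\le\Delta(|X|-1)$.

(c) We have $2|E(G[X])|\le c(c-1)$. For the second statement, note that $c(\Delta-c+1)-2(\Delta-1)=(c-2)(\Delta-1-c)$.
\end{proof}

Part (a) is the only place where overfullness is used; it bounds the total deficiency and fixes the parity of $n$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Suppose that $G$ is not 1-tough. We show that $n\ge2\Delta+5$ and then examine the case of equality. There is a set $S$ of $s$ vertices such that $G-S$ has at least $\max(2,s+1)$ components. Every component has at least two neighbors in $S$: it has at least one because $G$ is connected, and a unique neighbor would be a cut vertex, contrary to Lemma~\ref{lem:2conn}. Hence $s\ge2$, and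
\begin{equation}\label{eq:two}
w(X)\ge\partial(X)\ge2\qquad\text{for every component $X$ of } G-S.
\end{equation}
Let $X_1,\dots,X_a$ be the components of even order and let $b$ be the number of components of odd order, so that $a+b\ge s+1$. Put $q=s-b$. Then $a\ge q+1$, and $q$ is odd because $n\equiv s+b\pmod2$ and $n$ is odd.

\emph{The budget.} All edges leaving a component go to $S$, so the demands of all components add up to $\partial(S)+\operatorname{def}(V\setminus S)$, which is at most $\Delta s+\Delta-2$ by Lemma~\ref{lem:demand}(a). Each odd component has demand at least $\Delta$ by Lemma~\ref{lem:demand}(b). What is left for the even components is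
\begin{equation}\label{eq:budget}
\sum_{i=1}^a w(X_i)\le\Delta(q+1)-2 .
\end{equation}
The left side is nonnegative, so $q+1>0$, and since $q$ is odd, $q\ge1$.

\emph{At least two even components are large.} Call an even component \emph{small} if its order is at most $\Delta-1$ and \emph{large} otherwise. Let $r$ be the number of small ones and $\ell=a-r$ the number of large ones. A small component has demand at least $2(\Delta-1)$ by Lemma~\ref{lem:demand}(c), and a large one at least 2 by \eqref{eq:two}. With $a\ge q+1$, inequality \eqref{eq:budget} gives
\[
2(\Delta-2)r+2(q+1)\le 2(\Delta-1)r+2(a-r)\le\Delta(q+1)-2 .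
\]
Hence $2(\Delta-2)r<(\Delta-2)(q+1)$, and dividing by $\Delta-2>0$ we obtain
\begin{equation}\label{eq:rl}
r<\frac{q+1}2,\qquad \ell\ge q+1-r>\frac{q+1}2\ge1 .
\end{equation}
So $\ell\ge2$. A large component has even order at least $\Delta$, and therefore order at least $\Delta+1$ when $\Delta$ is odd.

\emph{The case $\ell\ge3$.} If $\Delta$ is odd, then $n\ge3(\Delta+1)+2>2\Delta+5$. If $\Delta$ is even, then $\Delta\ge4$ and $n\ge3\Delta+2\ge2\Delta+6$. So $n>2\Delta+5$.

\emph{The case $\ell=2$.} By \eqref{eq:rl}, $q+1<4$, so $q=1$; then $r=0$, $a=2$ and $b=s-1$. We claim $|X_1|+|X_2|\ge2\Delta+2$. For odd $\Delta$ this holds because both orders are at least $\Delta+1$. For even $\Delta$ both orders are even and at least $\Delta$, so the claim can fail only if $|X_1|=|X_2|=\Delta$. Then $w(X_1)+w(X_2)\ge2\Delta$ by Lemma~\ref{lem:demand}(c), while the right side of \eqref{eq:budget} is $2\Delta-2$, a contradiction. Each odd component has at least one vertex, so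
\begin{equation}\label{eq:final}
n\ge(2\Delta+2)+s+b=2\Delta+1+2s\ge2\Delta+5 .
\end{equation}
This proves (i).

\emph{Equality.} Let $n=2\Delta+5$. Then $\ell=2$ and equality holds throughout \eqref{eq:final}. So $S=\{x,y\}$, there is one odd component and it is a single vertex $z$, and the even components $A=X_1$, $B=X_2$ satisfy $|A|+|B|=2\Delta+2$. Both orders are even and at least $\Delta$. For odd $\Delta$ this forces $|A|=|B|=\Delta+1$, and for even $\Delta$, where $\Delta+1$ is odd, it forces $\{|A|,|B|\}=\{\Delta,\Delta+2\}$. The component $\{z\}$ has two neighbors in $S$, so $N(z)=\{x,y\}$. Thus $z$ alone has deficiency $\Delta-2$, and by Lemma~\ref{lem:demand}(a) all other vertices have degree $\Delta$.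

Let $e(x,A)$ and $e(y,A)$ be the numbers of neighbors of $x$ and of $y$ in $A$. The set $A\cup\{x\}$ has odd order and deficiency 0. The edges leaving it are the $\Delta-e(x,A)$ edges from $x$ to vertices outside $A$ and the $e(y,A)$ edges from $A$ to $y$. By Lemma~\ref{lem:demand}(b),
\[
\Delta\le w(A\cup\{x\})=\Delta-e(x,A)+e(y,A),
\]
so $e(x,A)\le e(y,A)$. The set $A\cup\{y\}$ gives the reverse inequality, and the sets $B\cup\{x\}$ and $B\cup\{y\}$ give the corresponding equality for $B$. This proves (ii).
\end{proof}

\begin{thebibliography}{1}

\bibitem{HECG}
\emph{Hamiltonicity of edge chromatic critical graphs},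
\texttt{https://daneshyari.com/article/preview/8903215.pdf}.

\end{thebibliography}
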